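
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\numberwithin{equation}{section}

\title{A uniform overlap bound for the\\ Sherrington--Kirkpatrick model near $\beta=1$}


\begin{abstract}
In the Sherrington--Kirkpatrick model without external field, let the inverse temperature satisfy $\beta_N^2=1-cN^{-1/3}$ with $c>0$. We prove that the second moment of the overlap satisfies $\limsup_N N^{2/3}\nu(R_{1,2}^2)\le \min(1/c,K)$ with $K=(3\pi/2)^{2/3}$, so that it is bounded independently of $c$. The proof computes, by the cavity method, asymptotic identities for overlap moments weighted by a decreasing function of $\langle R_{1,2}^2\rangle$, and closes them by means of the positivity of the matrix $(\langle\sigma_i\sigma_j\rangle)_{i,j\le N}$. We also obtain moment bounds, a lower bound that matches for large $c$, and a tail estimate for $N^{2/3}\langle R_{1,2}^2\rangle$ that does not depend on $c$.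
\end{abstract}

\section{The question and the results}

\subsection{The model and the scale}

For $N\ge1$ and $\sigma\in\{-1,1\}^N$ let
\[
-H_N(\sigma)=\frac{\beta}{\sqrt N}\sum_{1\le i<j\le N}g_{ij}\sigma_i\sigma_j ,
\]
where the $g_{ij}$ are i.i.d.\ standard Gaussian variables (the \emph{disorder}) and $\beta=\beta_N\ge0$. The Gibbs measure gives $\sigma$ a weight proportional to $\exp(-H_N(\sigma))$. Independent samples $\sigma^1,\sigma^2,\dots$ from it, with the same disorder, are called \emph{replicas}. We write $\langle\cdot\rangle$ for Gibbs averages, over any number of replicas, and $\nu(f)=\mathbb E\langle f\rangle$. The overlap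
\[
R_{l,l'}=\frac1N\sum_{i=1}^N\sigma_i^l\sigma_i^{l'}
\]
measures how much two replicas resemble each other.

At $\beta=0$ the overlap is an average of $N$ independent signs, so $\nu(R_{1,2}^2)=1/N$. For larger $\beta$ there is an inequality of S.~Chatterjee, one of the known facts in the statement of the problem \cite{Talagrand} studied here: for a universal constant $L$ and all $0\le\beta\le1$,
\begin{equation}\label{eq:chatterjee}
\Big|(1-\beta^2)\nu(R_{1,2}^2)-\frac1N\Big|\le\frac3{N^2}+L\,\nu(|R_{1,2}|^3).
\end{equation}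
As long as the cubic term is negligible, this gives $\nu(R_{1,2}^2)\approx 1/(N(1-\beta^2))$, a quantity that explodes as $\beta\uparrow1$. The cubic term stops being negligible when $R_{1,2}^3$ is of order $1/N$, that is, when $R_{1,2}$ is of order $N^{-1/3}$; in the approximation above this happens when $1-\beta^2$ is of order $N^{-1/3}$. We therefore set
\[
x_N=N^{1/3}(1-\beta_N^2),\qquad y_{l,l'}=N^{1/3}R_{l,l'},\qquad U=U_N=\langle y_{12}^2\rangle,\qquad
u_N=\mathbb E\,U=N^{2/3}\nu(R_{1,2}^2),
\]
and we study sequences with $x_N\to c\in(0,\infty)$. In these variables \eqref{eq:chatterjee} reads $|x_Nu_N-1|\le 3/N+L\,\nu(|y_{12}|^3)$. For large $c$ one expects $u_N\approx1/c$. For small $c$ the inequality alone no longer controls $u_N$, and the problem \cite{Talagrand} is to prove that, if $\beta_N^2=1-cN^{-1/3}$, then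
\[
\limsup_{N\to\infty} N^{2/3}\nu(R_{1,2}^2)\quad\text{is bounded independently of }c>0 .
\]
A further known fact in its statement, the bound $\sqrt N\,\nu(R_{1,2}^2)\le L$ valid for all $0\le\beta\le1$, gives only $u_N\le LN^{1/6}$.

We shall see that the cubic term in \eqref{eq:chatterjee} can be replaced by a quantity with a sign, leading to
\[
x_Nu_N+2\nu(y_{12}y_{23}y_{31})=1+o(1),\qquad \nu(y_{12}y_{23}y_{31})\ge0 .
\]
If the triangle term $\nu(y_{12}y_{23}y_{31})$ is of the order of the cube of $y$, it keeps $y$ of order one even when $x_N$ is small. The task is to bound the triangle term from below.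

The only outside input is the following known fact, which we also take from the statement of the problem \cite{Talagrand}.

\begin{fact}\label{fact:moments}
If $\lim_NN^{1/3}(1-\beta_N^2)=c>0$, then $\sup_N\nu\big((N(1-\beta_N^2)R_{1,2}^2)^k\big)<\infty$ for each $k\ge1$.
\end{fact}

Since $N(1-\beta_N^2)R_{1,2}^2=x_Ny_{12}^2$, this says that all moments of $y_{12}$ stay bounded along a given sequence, with bounds that may depend on the sequence and hence on $c$. We use it only to control error terms and to exchange limits as $N\to\infty$ with the sequence fixed; the final bounds do not see its constants.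

\subsection{Results}

\begin{theorem}\label{thm:main}
If $x_N\to c\in(0,\infty)$, then
\[
\limsup_{N\to\infty}N^{2/3}\nu(R_{1,2}^2)\le\min\Big(\frac1c,K\Big),\qquad K=\Big(\frac{3\pi}2\Big)^{2/3}<2.82 .
\]
In particular, if $\beta_N^2=1-cN^{-1/3}$ for all large $N$, the $\limsup$ is at most $K$ for every $c>0$.
\end{theorem}

\begin{theorem}\label{thm:compl}
Let $x_N\to c\in(0,\infty)$ in parts (a)--(c).
\begin{itemize}
\item[(a)] For $k\ge1$, $\displaystyle\limsup_N\nu\big((N(1-\beta_N^2)R_{1,2}^2)^k\big)\le(2k-1)!!$.
\item[(b)] $\displaystyle\frac{c^2}{c^3+6}\le\liminf_NN^{2/3}\nu(R_{1,2}^2)\le\limsup_NN^{2/3}\nu(R_{1,2}^2)\le\min(1/c,K)$. Thus the $\liminf$ and the $\limsup$ are both $c^{-1}(1+O(c^{-3}))$ as $c\to\infty$.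
\item[(c)] For all $\theta>0$, $\limsup_N\mathbb P(U_N\ge\theta)\le3\pi\,\theta^{-3/2}$. Hence for $1\le p<3/2$
\[
\limsup_N\mathbb E\big(N^{2/3}\langle R_{1,2}^2\rangle\big)^p\le K_p:=\int_0^\infty p\,\theta^{p-1}\min(1,3\pi\theta^{-3/2})\,d\theta<\infty ,
\]
and $K_p$ does not depend on $c$.
\item[(d)] There is a sequence $\delta_N\downarrow0$ with
\[
\limsup_N\ \sup\{N^{2/3}\nu_\beta(R_{1,2}^2):\ \beta\ge0,\ \delta_N\le N^{1/3}(1-\beta^2)\le\delta_N^{-1}\}\le K ,
\]
where $\nu_\beta$ is $\nu$ at inverse temperature $\beta$.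
\end{itemize}
\end{theorem}

Part (d) lets $c$ depend on $N$ and tend slowly to $0$ or $\infty$. Nothing is claimed at $\beta=1$ itself.

\medskip
\noindent\textbf{Conventions.} Throughout Sections \ref{sec:positivity}--\ref{sec:proof}, and in the proofs of parts (a)--(c) of Theorem \ref{thm:compl}, a sequence $(\beta_N)$ with $x_N\to c\in(0,\infty)$ is fixed, and $N$ is so large that $x_N\ge c/2$; thus $0\le\beta\le1$. The letter $C$ denotes constants that do not depend on $N$ or on the interpolation parameter $t$ below; they may depend on $(\beta_N)$ and on the polynomials and functions under consideration. The same applies to the constants implicit in $O(\cdot)$ and to the rate in $o(\cdot)$. In $y_{l,l'}$ the two replicas are always distinct.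

\section{Overlap cycles, positivity, and the case of nonrandom $U$}\label{sec:positivity}

\subsection{A positive matrix}

Fix the disorder and let $M=\frac1N(\langle\sigma_i\sigma_j\rangle)_{i,j\le N}$. Since $v^{\top}Mv=\frac1N\langle(\sum_iv_i\sigma_i)^2\rangle\ge0$, the matrix $M$ is positive semidefinite. Averages of cycles of overlaps are traces of powers of $M$. For configurations $\tau,\sigma$ write $y(\tau,\sigma)=N^{-2/3}\sum_i\tau_i\sigma_i$, so that $y_{l,l'}=y(\sigma^l,\sigma^{l'})$, and let
\[
w(\tau)=\langle y(\tau,\sigma^1)^2\rangle=N^{-1/3}\,\tau^{\top}M\tau,\qquad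
q(\tau)=\langle y(\tau,\sigma^1)\,y_{13}\,y_{32}\,y(\sigma^2,\tau)\rangle=N^{1/3}\,\tau^{\top}M^3\tau .
\]
(For $w$ there are two factors $N^{-2/3}$ and one matrix $NM$; for $q$ there are four factors $N^{-2/3}$ and three matrices $NM$.) Write $\langle w\rangle$, $\langle q\rangle,\dots$ for the Gibbs averages over $\tau$. Then
\begin{gather*}
U=\langle w\rangle=N^{2/3}\operatorname{tr}M^2,\qquad T:=\langle y_{12}y_{23}y_{31}\rangle=N\operatorname{tr}M^3,\\
Q:=\langle q\rangle=\langle y_{13}y_{32}y_{24}y_{41}\rangle=N^{4/3}\operatorname{tr}M^4 .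
\end{gather*}

\begin{lemma}\label{lem:matrix}
For every realization of the disorder, $T\ge0$, $Q\ge0$, and
\begin{equation}\label{eq:matrix}
0\le q(\tau)\le U\,w(\tau)\ \text{ for all }\tau,\qquad Q\le U^{1/2}\,T,\qquad \langle w^2\rangle\ge U^2 .
\end{equation}
\end{lemma}

\begin{proof}
Powers of $M$ are positive semidefinite, so $T$, $Q$ and $q(\tau)$ are nonnegative. The operator norm satisfies $N^{2/3}\|M\|^2\le N^{2/3}\operatorname{tr}M^2=U$. Since $\tau^{\top}M^3\tau\le\|M\|^2\,\tau^{\top}M\tau$, we get $q(\tau)\le N^{2/3}\|M\|^2w(\tau)\le Uw(\tau)$. Since $\operatorname{tr}M^4\le\|M\|\operatorname{tr}M^3$, we get $Q\le N^{1/3}\|M\|\,T\le U^{1/2}T$. Finally, $\langle w^2\rangle\ge\langle w\rangle^2=U^2$.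
\end{proof}

\subsection{What happens if $U$ does not fluctuate}\label{sec:nonrandom}

The cavity method will give two identities,
\begin{equation}\label{eq:twoids}
x_Nu_N+2\,\mathbb E\,T=1+o(1),\qquad x_N\,\mathbb E\,T=\mathbb E\langle w^2\rangle-3\,\mathbb E\,Q+o(1).
\end{equation}
Let us see how they settle the question under the additional, unjustified assumption that $U=u_N$ is not random. By \eqref{eq:matrix}, $\mathbb E\langle w^2\rangle\ge u_N^2$ and $\mathbb EQ\le u_N^{1/2}\mathbb ET$, so the second identity gives $u_N^2\le(x_N+3u_N^{1/2})\,\mathbb ET+o(1)$: the triangle term \emph{is} bounded below. By the first identity $u_N$ is bounded. Inserting the value of $\mathbb ET$ from this identity and passing to a limit point $u$ of $u_N$,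
\[
2u^2\le(c+3\sqrt u)(1-cu)=3\sqrt u+c\,(1-3u^{3/2})-c^2u .
\]
If $u^{3/2}>3/2$, then $1-3u^{3/2}<0$, so $2u^2<3\sqrt u$ and $u^{3/2}<3/2$, a contradiction. Thus $u\le(3/2)^{2/3}$ whatever $c$ is.

In reality $U$ is a function of the disorder, and this argument fails at one point: we need $\mathbb E\,U^{1/2}T$, which $\mathbb ET$ does not control. The remedy is to insert a weight $\varphi(U)$ into the second identity, with $U^{1/2}\varphi(U)$ bounded. The price is a new term containing $\varphi'$, because the cavity computation also acts on the weight. The point of the proof is that, thanks to $q\le Uw$, this term can be absorbed even when the weight decays as fast as $U^{-1/2}$, which is exactly what is needed. Sections \ref{sec:cavity}--\ref{sec:identity} derive the weighted identities, and Section \ref{sec:proof} chooses the weight.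

\section{Interpolation on the last spin}\label{sec:cavity}

\subsection{The derivative formula}

Write $\varepsilon_l=\sigma_N^l$, $R^-_{l,l'}=\frac1N\sum_{i<N}\sigma_i^l\sigma_i^{l'}$ and $y^-_{l,l'}=N^{1/3}R^-_{l,l'}$, so that
\begin{equation}\label{eq:yminus}
y_{l,l'}=y^-_{l,l'}+N^{-2/3}\varepsilon_l\varepsilon_{l'} .
\end{equation}
For $t\in[0,1]$ let $\langle\cdot\rangle_t$ be the Gibbs average for
\[
-H_t(\sigma)=\frac\beta{\sqrt N}\sum_{i<j<N}g_{ij}\sigma_i\sigma_j+\sqrt t\,X(\sigma),\qquad X(\sigma)=\frac\beta{\sqrt N}\sum_{i<N}g_{iN}\sigma_i\sigma_N ,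
\]
and $\nu_t(f)=\mathbb E\langle f\rangle_t$; thus $\nu_1=\nu$. Under $\langle\cdot\rangle_0$ the $\varepsilon_l$ are independent uniform signs, independent of all other spins. This is where the absence of an external field is used: a field acting on the last spin would give the $\varepsilon_l$ a nonzero mean. Let
\[
e_{l,l'}=\varepsilon_l\varepsilon_{l'}R^-_{l,l'}=N^{-1/3}\varepsilon_l\varepsilon_{l'}y^-_{l,l'},\qquad |e_{l,l'}|\le1 .
\]
We call $e_{l,l'}$, or the pair $\{l,l'\}$, an \emph{edge}. The covariance $k_{l,l'}:=\mathbb E\,X(\sigma^l)X(\sigma^{l'})$, computed for fixed configurations, equals $\beta^2e_{l,l'}$ if $l\ne l'$ and the constant $\beta^2(N-1)/N$ if $l=l'$.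

\begin{lemma}\label{lem:deriv}
If $f$ is a function of $n$ replicas (not of the disorder), then on $[0,1]$
\[
\frac d{dt}\nu_t(f)=\beta^2\Big[\sum_{l<l'\le n}\nu_t(fe_{l,l'})-n\sum_{l\le n}\nu_t(fe_{l,n+1})+\frac{n(n+1)}2\nu_t(fe_{n+1,n+2})\Big],
\]
with one-sided derivatives at the end points. In particular $t\mapsto\nu_t(f)$ is $C^\infty$ on $[0,1]$.
\end{lemma}

\begin{proof}
For $t>0$, differentiating the weights and the normalization gives
\[
\frac d{dt}\nu_t(f)=\frac1{2\sqrt t}\Big[\sum_{l\le n}\nu_t(fX(\sigma^l))-n\,\nu_t(fX(\sigma^{n+1}))\Big].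
\]
Recall Gaussian integration by parts: if $(X_\alpha)$ is a finite centered Gaussian family and $F$ is smooth with bounded first derivatives, then $\mathbb E\,X_\gamma F=\sum_\alpha\mathbb E(X_\gamma X_\alpha)\,\mathbb E\,\partial_\alpha F$. Applied to the family $(X(\sigma))_\sigma$, given the other disorder variables, it yields for $l\le n$
\begin{align*}
\nu_t(fX(\sigma^l))&=\sqrt t\,\nu_t\Big(f\Big(\sum_{l'\le n}k_{l,l'}-n\,k_{l,n+1}\Big)\Big),\\
\nu_t(fX(\sigma^{n+1}))&=\sqrt t\,\nu_t\Big(f\Big(\sum_{l'\le n+1}k_{n+1,l'}-(n+1)k_{n+1,n+2}\Big)\Big).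
\end{align*}
When we add up, the diagonal terms cancel ($n$ of them with sign $+$ from the first line, $n$ with sign $-$ from the second). Each pair $l<l'\le n$ occurs twice, each $k_{l,n+1}$ occurs $2n$ times with sign $-$, and $k_{n+1,n+2}$ has coefficient $n(n+1)$. Half of this is the stated formula for $t>0$. Both $\nu_t(f)$ and the right side are continuous on $[0,1]$ by dominated convergence, so the mean value theorem gives the formula at $t=0$ as well. The right side is a combination of quantities of the form $\nu_t(\cdot)$, so the formula can be iterated and $\nu_t(f)$ is $C^\infty$.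
\end{proof}

\subsection{The first identity by hand}\label{sec:byhand}

Let us compute the first identity of \eqref{eq:twoids} to leading order, leaving the error terms to the general proof. The sites play symmetric roles, so $\nu(y_{12}^2)=N^{1/3}\nu(R_{12}\,y_{12})=N^{1/3}G(1)$ with
\[
G(t)=\nu_t(f),\qquad f=\varepsilon_1\varepsilon_2\,y_{12}=\varepsilon_1\varepsilon_2\,y_{12}^-+N^{-2/3}.
\]
We expand $G$ at $t=0$, where a product of $\varepsilon$'s averages to zero unless every replica occurs an even number of times.

\emph{Order $0$.} $G(0)=N^{-2/3}$.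

\emph{Order $1$.} By Lemma \ref{lem:deriv} with $n=2$, $G'(t)=\beta^2\nu_t\big(f(e_{1,2}-2e_{1,3}-2e_{2,3}+3e_{3,4})\big)$. The edge $\{1,2\}$ cancels the factor $\varepsilon_1\varepsilon_2$ of the first part of $f$ and contributes $\beta^2\nu_0(R_{12}^-y_{12}^-)$; multiplied by the second part $N^{-2/3}$ it averages to zero. For every other edge both parts of $f$ leave a nontrivial product of $\varepsilon$'s; for $e_{1,3}$, for example, these are $\varepsilon_2\varepsilon_3$ and $\varepsilon_1\varepsilon_3$. So $G'(0)=\beta^2\nu_0(R_{12}^-y_{12}^-)$.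

\emph{Order $2$.} Apply Lemma \ref{lem:deriv} again to each term. The part $\varepsilon_1\varepsilon_2y_{12}^-$ of $f$ survives only if the two edges produced form a path of length two from $1$ to $2$. The first edge is then $\{1,3\}$ or $\{2,3\}$, with coefficient $-2$. The second edge, $\{2,3\}$ or $\{1,3\}$ respectively, joins two replicas already present and has coefficient $1$. The part $N^{-2/3}$ of $f$ gives $O(N^{-2/3})$ times averages of two factors $R^-$, which should be of order $N^{-4/3}$ in all. So $\frac12G''(0)\approx-2\beta^4\nu_0(R_{13}^-R_{23}^-y_{12}^-)$.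

If we write $R^-=N^{-1/3}y^-$ and ignore the difference between $(\nu_0,y^-)$ and $(\nu,y)$, we get
\[
\nu(y_{12}^2)=N^{1/3}G(1)\approx N^{-1/3}+\beta^2\nu(y_{12}^2)-2\beta^4N^{-1/3}\nu(y_{12}y_{13}y_{23}).
\]
Moving $\beta^2\nu(y_{12}^2)$ to the left and multiplying by $N^{1/3}$ yields $x_Nu_N+2\,\mathbb E\,T\approx1$.

Three things remain: to control the errors, to allow other functions than $y_{12}$, and to carry a weight $\varphi(U)$. The next section prepares the weights and the error bounds.

\section{Weights and error bounds}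

\begin{lemma}\label{lem:compare}
If $f\ge0$ depends on $n$ replicas, then $\nu_t(f)\le e^{2n^2}\nu(f)$ for $t\in[0,1]$. Consequently, for each $k$, $\sup_{N,t}\nu_t(|y_{12}|^k+|y_{12}^-|^k)<\infty$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:deriv}, $|e|\le1$ and $\beta\le1$, we have
$|\frac d{dt}\nu_t(f)|\le\big(\frac{n(n-1)}2+n^2+\frac{n(n+1)}2\big)\nu_t(f)=2n^2\nu_t(f)$. Hence $e^{2n^2t}\nu_t(f)$ is nondecreasing, which gives the first claim. By Fact \ref{fact:moments} and $x_N\ge c/2$, $\nu(y_{12}^{2k})$ is bounded for each $k$. So are $\nu_t(y_{12}^{2k})$ and, by Jensen's inequality, all absolute moments. Finally $|y_{12}^-|\le|y_{12}|+1$.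
\end{proof}

Let $\mathcal C$ be the set of $C^\infty$ functions on $[0,\infty)$ all of whose derivatives, including the one of order $0$, are bounded. Let $U_t=\langle y_{12}^2\rangle_t\in[0,N^{2/3}]$. It depends only on the disorder, and $U_1=U$.

To differentiate $\mathbb E\varphi(U_t)\langle f\rangle_t$ we first take $\varphi(U)=U^j$. Since a power of a Gibbs average is an average over fresh replicas, this is again a $\nu_t$-average, now over $n+2j$ replicas. Collecting terms according to their dependence on $j$ turns $j$ into $\varphi'$ and $j(j-1)$ into $\varphi''$.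

\begin{lemma}\label{lem:weighted}
Let $\varphi\in\mathcal C$ and let $f$ be a function of replicas $1,\dots,n$ (not of the disorder). Let $a,b,a',b',s,s'$ be distinct replicas $>n$. Then on $[0,1]$
\[
\frac d{dt}\mathbb E\varphi(U_t)\langle f\rangle_t=\beta^2\big\{\mathbb E\varphi(U_t)\langle fD_n\rangle_t+\mathbb E\varphi'(U_t)\langle f\Psi_n\rangle_t+\mathbb E\varphi''(U_t)\langle f\Theta\rangle_t\big\},
\]
where
\begin{align*}
D_n&=\sum_{l<l'\le n}e_{l,l'}-n\sum_{l\le n}e_{l,s}+\frac{n(n+1)}2e_{s,s'},\\
\Psi_n&=y_{ab}^2\Big\{\sum_{l\le n}(e_{l,a}+e_{l,b}-2e_{l,s})+e_{a,b}-(n+2)(e_{a,s}+e_{b,s})+(2n+3)e_{s,s'}\Big\},\\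
\Theta&=2y_{ab}^2\,y_{a'b'}^2\,(e_{a,a'}-2e_{a,s}+e_{s,s'}).
\end{align*}
\end{lemma}

\begin{proof}
Let $\varphi(U)=U^j$. Then $\varphi(U_t)\langle f\rangle_t=\langle f\prod_{i\le j}y_{a_ib_i}^2\rangle_t$ with fresh replicas $a_i,b_i$. Apply Lemma \ref{lem:deriv} with $k=n+2j$ replicas in place of $n$, and call the two additional replicas $s,s'$.
\begin{itemize}
\item \emph{Edges within the $k$ replicas.} The edges $e_{l,l'}$, $l<l'\le n$, occur once. The edges $e_{l,a_i},e_{l,b_i}$ and $e_{a_i,b_i}$ give, by symmetry, $j$ times the terms with a fixed $i$. Edges between two different pairs give $4\cdot\frac{j(j-1)}2=2j(j-1)$ times the term with $e_{a,a'}$.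
\item \emph{Edges to $s$ from $l\le n$.} $-k\sum_{l\le n}e_{l,s}=-n\sum_{l\le n}e_{l,s}-2j\sum_{l\le n}e_{l,s}$.
\item \emph{Edges to $s$ from the pairs.} $-k\sum_i(e_{a_i,s}+e_{b_i,s})=-(n+2)\sum_i(e_{a_i,s}+e_{b_i,s})-2(j-1)\sum_i(e_{a_i,s}+e_{b_i,s})$. By symmetry the first sum gives $-j(n+2)$ times the term with $e_{a,s}+e_{b,s}$, and the second gives $-4j(j-1)$ times the term with $e_{a,s}$.
\item \emph{The edge $\{s,s'\}$.} $\frac{k(k+1)}2=\frac{n(n+1)}2+j(2n+3)+2j(j-1)$.
\end{itemize}
The terms without a factor $j$ give $D_n$. In the terms with factor $j$ we keep one pair $a,b$ explicitly, containing the replicas of the edge that belong to a pair, and average over the other $j-1$ pairs. These terms carry $jU_t^{j-1}=\varphi'(U_t)$ and $y_{ab}^2$, and give $\Psi_n$. In the terms with factor $j(j-1)$ we keep two pairs explicitly in the same way. They carry $j(j-1)U_t^{j-2}=\varphi''(U_t)$ and $y_{ab}^2y_{a'b'}^2$, and give $\Theta$. This proves the formula for monomials, hence for polynomials.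

For general $\varphi$ fix $N$ and choose polynomials converging to $\varphi$ in $C^2([0,N^{2/3}])$ (approximate $\varphi''$ uniformly and integrate twice). For fixed $N$ all functions of the spins are bounded, so $\mathbb E\varphi(U_t)\langle f\rangle_t$ and the right side both converge uniformly in $t\in[0,1]$, and the formula passes to the limit.
\end{proof}

Since $\mathcal C$ is stable under differentiation, every term on the right is, up to a constant factor, again of the form $\mathbb E\eta(U_t)\langle\tilde f\rangle_t$ with $\eta\in\mathcal C$ and $\tilde f$ a function of finitely many replicas. So the lemma can be iterated: each such term is regarded as a function of the replicas that occur in it together with $1,\dots,n$, relabeled so as to be consecutive.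

\medskip
\noindent\textbf{Orders of magnitude.} Let $\mathcal P$ be the set of polynomials, with coefficients not depending on $N$, in finitely many variables $y_{l,l'},y^-_{l,l'}$. For a finite set $A$ of replicas let $\varepsilon_A=\prod_{l\in A}\varepsilon_l$. If $\eta\in\mathcal C$ and $P\in\mathcal P$, then Lemma \ref{lem:compare} and H\"older's inequality give
\begin{equation}\label{eq:bounded}
\big|\mathbb E\,\eta(U_t)\langle\varepsilon_AP\rangle_t\big|\le C .
\end{equation}
By \eqref{eq:yminus}, $P$ equals the same polynomial with each $y$ replaced by $y^-$, plus $N^{-2/3}$ times a polynomial with bounded coefficients in the $y^-$'s and $\varepsilon$'s. At $t=0$, if $A\ne\emptyset$, then $\langle\varepsilon_A\,p(y^-)\rangle_0=0$ for every polynomial $p$, by independence of the $\varepsilon_l$. Hence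
\begin{equation}\label{eq:small}
A\ne\emptyset\quad\Longrightarrow\quad\big|\mathbb E\,\eta(U_0)\langle\varepsilon_AP\rangle_0\big|\le CN^{-2/3}.
\end{equation}
In short: each edge costs $N^{-1/3}$, and at $t=0$ an unpaired product of $\varepsilon$'s costs a further $N^{-2/3}$.

\begin{lemma}\label{lem:zeroone}
If $h$ is a polynomial in the $y_{l,l'}$ with coefficients not depending on $N$, and $\varphi\in\mathcal C$, then
$\mathbb E\varphi(U_0)\langle h(y^-)\rangle_0=\mathbb E\varphi(U)\langle h(y)\rangle+O(N^{-2/3})$.
\end{lemma}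

\begin{proof}
Let $\Gamma(t)=\mathbb E\varphi(U_t)\langle h(y^-)\rangle_t$. By Lemma \ref{lem:weighted}, $\Gamma'(0)$ is a finite combination, with bounded coefficients, of terms $N^{-1/3}\,\mathbb E\eta(U_0)\langle\varepsilon_l\varepsilon_{l'}P\rangle_0$ with $\eta\in\mathcal C$, $l\ne l'$ and $P\in\mathcal P$. So $\Gamma'(0)=O(N^{-1})$ by \eqref{eq:small}. Each term of $\Gamma''(t)$ contains two edges, so $|\Gamma''|\le CN^{-2/3}$ by \eqref{eq:bounded}. Hence $\Gamma(1)=\Gamma(0)+O(N^{-2/3})$. Finally, at $t=1$, replacing $y^-$ by $y$ costs $O(N^{-2/3})$ by \eqref{eq:yminus} and \eqref{eq:bounded}.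
\end{proof}

\section{The weighted overlap identity}\label{sec:identity}

\begin{proposition}\label{prop:identity}
Let $\varphi\in\mathcal C$, $n\ge2$, and let $g$ be a polynomial, with coefficients not depending on $N$, in the $y_{l,l'}$, $l<l'\le n$. Let $a,b,s$ be distinct replicas $>n$. Then
\begin{align*}
x_N\,\mathbb E\varphi(U)\langle y_{12}\,g\rangle={}&\mathbb E\varphi(U)\Big\langle\frac{\partial g}{\partial y_{12}}+g\Big(\sum_{m=3}^ny_{1m}y_{2m}-n\,y_{1s}y_{2s}\Big)\Big\rangle\\
&+2\,\mathbb E\varphi'(U)\big\langle g\,y_{ab}^2\,(y_{1a}y_{2a}-y_{1s}y_{2s})\big\rangle+O(N^{-1/3}).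
\end{align*}
\end{proposition}

The proof is the computation of Section \ref{sec:byhand}. The second order term again collects paths $1,m,2$. The middle replica $m$ can now be one of the replicas of $g$, the new replica $s$, or one of the replicas $a,b$ produced by differentiating the weight.

\begin{proof}
Since $U$ and $g$ are invariant under permutations of the sites performed jointly on spins and disorder,
\[
\mathbb E\varphi(U)\langle y_{12}\,g\rangle=N^{1/3}G(1),\qquad G(t):=\mathbb E\varphi(U_t)\langle\varepsilon_1\varepsilon_2\,g\rangle_t .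
\]
Apply Lemma \ref{lem:weighted} three times. Each term of $G'''(t)$ has three edges, so $|G'''(t)|\le CN^{-1}$ by \eqref{eq:bounded}, and
\[
G(1)=G(0)+G'(0)+\tfrac12G''(0)+O(N^{-1}).
\]

\emph{The term $G(0)$.} By \eqref{eq:yminus}, $g=g(y^-)+N^{-2/3}\sum_{l<l'\le n}\varepsilon_l\varepsilon_{l'}\,\partial_{l,l'}g(y^-)+r$, where $\partial_{l,l'}=\partial/\partial y_{l,l'}$ and $r$ is $N^{-4/3}$ times a polynomial with bounded coefficients in the $y^-$'s and $\varepsilon$'s. After multiplication by $\varepsilon_1\varepsilon_2$, the first term vanishes at $t=0$ and only $\varepsilon_l\varepsilon_{l'}=\varepsilon_1\varepsilon_2$ survives in the second. So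
\[
G(0)=N^{-2/3}\,\mathbb E\varphi(U_0)\langle\partial_{12}g(y^-)\rangle_0+O(N^{-4/3}).
\]

\emph{The term $G'(0)$.} Use Lemma \ref{lem:weighted} with $f=\varepsilon_1\varepsilon_2g$. The edge $e_{1,2}$ occurs only in $D_n$, with coefficient $1$, and contributes $\beta^2\,\mathbb E\varphi(U_0)\langle R_{12}^-\,g\rangle_0$. Replacing $g$ by $g(y^-)$ here costs $O(N^{-1/3}N^{-2/3})$. For every other edge $\{l,l'\}$ the product $\varepsilon_1\varepsilon_2\varepsilon_l\varepsilon_{l'}$ equals $\varepsilon_A$ with $A\ne\emptyset$, and by \eqref{eq:small} the term is $O(N^{-1/3}N^{-2/3})$. So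
\[
G'(0)=\beta^2\,\mathbb E\varphi(U_0)\langle R_{12}^-\,g(y^-)\rangle_0+O(N^{-1}).
\]

\emph{The term $G''(0)$: which terms survive.} Apply Lemma \ref{lem:weighted} twice. Each resulting term contains $\varepsilon_1\varepsilon_2$, a first edge $E_1$, a second edge $E_2$, and a polynomial in $\mathcal P$; the two edges give a factor $N^{-2/3}$. The product of all the $\varepsilon$'s is trivial if and only if the symmetric difference of $E_1$ and $E_2$ is $\{1,2\}$. If $E_1=E_2$ this difference is empty, and if $E_1\cap E_2=\emptyset$ it has four elements. So the product is trivial if and only if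
\[
\{E_1,E_2\}=\{\{1,m\},\{m,2\}\}\quad\text{for some }m\ne1,2 .
\]
All other terms are $O(N^{-2/3}N^{-2/3})$ by \eqref{eq:small}. In the surviving ones the $\varepsilon$'s of $\varepsilon_1\varepsilon_2$ and of the edges cancel, and replacing $y$ by $y^-$ costs $O(N^{-2/3}N^{-2/3})$.

\emph{The term $G''(0)$: coefficients.} In a surviving term $m$ belongs to $E_1$, so $E_2$ joins two replicas already present after the first application. At the second application, every edge in $\Psi$ and $\Theta$, and every edge of $D$ outside its first sum, contains a replica that is new at that application. Hence $E_2$ comes from the first sum in $D$, with coefficient $1$ and without a further derivative of the weight. The first edge contains exactly one of $1,2$. The possibilities are: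
\begin{itemize}
\item from $D_n$: $e_{1,m},e_{2,m}$ with $3\le m\le n$, coefficient $1$; and $e_{1,s},e_{2,s}$, coefficient $-n$;
\item from $\Psi_n$, with weight $\varphi'$ and factor $y_{ab}^2$: $e_{1,a},e_{1,b},e_{2,a},e_{2,b}$, coefficient $1$; and $e_{1,s},e_{2,s}$, coefficient $-2$;
\item from $\Theta$: none, since its edges join new replicas only.
\end{itemize}
For each $m$ the two orders of the edges both occur, which gives a factor $2$. With the symmetry between $a$ and $b$,
\begin{align*}
\tfrac12G''(0)=\beta^4\Big\{&\mathbb E\varphi(U_0)\Big\langle g(y^-)\Big(\sum_{m=3}^nR_{1m}^-R_{2m}^--n\,R_{1s}^-R_{2s}^-\Big)\Big\rangle_0\\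
&+2\,\mathbb E\varphi'(U_0)\big\langle g(y^-)(y_{ab}^-)^2(R_{1a}^-R_{2a}^--R_{1s}^-R_{2s}^-)\big\rangle_0\Big\}+O(N^{-4/3}).
\end{align*}

\emph{Conclusion.} Write $R^-=N^{-1/3}y^-$ and apply Lemma \ref{lem:zeroone} to each term. The error is $O(N^{-1/3}N^{-2/3})$ in $G'(0)$ and $O(N^{-4/3})$ in the other two. Moreover $\beta^4=1+O(N^{-1/3})$. Therefore
\[
\mathbb E\varphi(U)\langle y_{12}\,g\rangle=N^{1/3}G(1)=\beta^2\,\mathbb E\varphi(U)\langle y_{12}\,g\rangle+N^{-1/3}\mathcal R+O(N^{-2/3}),
\]
where $\mathcal R$ is the right side of the proposition without its error term. Move the first term on the right to the left, and multiply by $N^{1/3}$.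
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\subsection{The two identities}

Proposition \ref{prop:identity} with $\varphi=1$, $n=2$, $g=y_{12}$ gives
\begin{equation}\label{eq:first}
x_Nu_N+2\,\mathbb E\,T=1+o(1).
\end{equation}
Since $T\ge0$ and $u_N\ge0$, it follows that
\begin{equation}\label{eq:crude}
\limsup_Nu_N\le\frac1c,\qquad\limsup_N\mathbb E\,T\le\frac12 .
\end{equation}

Next take $n=3$ and $g=y_{13}y_{23}$, so that $\partial g/\partial y_{12}=0$ and $\langle y_{12}g\rangle=T$. The averages on the right side are the following.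
\begin{itemize}
\item $\langle y_{13}^2y_{23}^2\rangle=\langle w^2\rangle$: given $\sigma^3=\tau$, the averages over $\sigma^1$ and $\sigma^2$ are both $w(\tau)$.
\item $\langle y_{13}y_{23}y_{1s}y_{2s}\rangle=Q$: this is the cycle $1,3,2,s$.
\item $\langle y_{13}y_{23}\,y_{1a}y_{2a}\,y_{ab}^2\rangle=\langle qw\rangle$: given $\sigma^a=\tau$, averaging over $1,2,3$ gives $q(\tau)$ and averaging over $b$ gives $w(\tau)$.
\item $\langle y_{13}y_{23}\,y_{1s}y_{2s}\,y_{ab}^2\rangle=QU$: the two groups of replicas are disjoint.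
\end{itemize}
Hence, for every $\varphi\in\mathcal C$,
\begin{equation}\label{eq:second}
x_N\,\mathbb E\varphi(U)T=\mathbb E\varphi(U)\langle w^2\rangle-3\,\mathbb E\varphi(U)Q+2\,\mathbb E\varphi'(U)\big(\langle qw\rangle-QU\big)+o(1).
\end{equation}
With $\varphi=1$ this is the second identity of \eqref{eq:twoids}.

\subsection{Choice of the weight}

Let $\varphi\in\mathcal C$ with $0\le\varphi\le1$ and $\varphi'\le0$. Then $-2\varphi'QU\ge0$, while $\langle qw\rangle\le U\langle w^2\rangle$ by \eqref{eq:matrix}. So
\[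
2\varphi'(U)\big(\langle qw\rangle-QU\big)\ge2\varphi'(U)\langle qw\rangle\ge2U\varphi'(U)\langle w^2\rangle ,
\]
and \eqref{eq:second} implies
\begin{equation}\label{eq:general}
\mathbb E\big(\varphi(U)+2U\varphi'(U)\big)\langle w^2\rangle\le x_N\,\mathbb E\varphi(U)T+3\,\mathbb E\varphi(U)Q+o(1).
\end{equation}
On the left we want $\psi(U):=\varphi(U)+2U\varphi'(U)\ge0$, in order to use $\langle w^2\rangle\ge U^2$. On the right, since $Q\le U^{1/2}T$, we want $U^{1/2}\varphi(U)$ bounded. These wishes compete. The constant $\varphi=1$ violates the second one, and a fast decay violates the first: for $\varphi(U)=(1+U)^{-1}$ one finds $\psi(U)=(1-U)/(1+U)^2$, negative for $U>1$. With $U=v^2$ we have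
\[
\frac d{dv}\big(v\,\varphi(v^2)\big)=\psi(v^2),
\]
so $\varphi(v^2)$ is the average of $z\mapsto\psi(z^2)$ over $[0,v]$. It is therefore enough that this function be nonnegative and nonincreasing, with value at most $1$ at $0$ and a finite integral over $[0,\infty)$. We take $\psi(U)=\theta/(\theta+U)$, where the parameter $\theta>0$ sets the scale at which the weight acts. Thus
\[
\varphi(U)=\int_0^1\frac{dr}{1+r^2U/\theta},\qquad U^{1/2}\varphi(U)=\int_0^{\sqrt U}\frac{\theta\,dv}{\theta+v^2}\le\frac\pi2\sqrt\theta ,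
\]
the second formula following from the substitution $v=r\sqrt U$. Differentiating under the integral shows that $\varphi\in\mathcal C$ and $\varphi'\le0$; clearly $0\le\varphi\le1$; and differentiating $v\varphi(v^2)$ gives $\psi(U)=\theta/(\theta+U)$.

With this choice, $\langle w^2\rangle\ge U^2$, $Q\le U^{1/2}T$ and $T\ge0$ turn \eqref{eq:general} into
\begin{equation}\label{eq:key}
\mathbb E\,\frac{\theta U^2}{\theta+U}\le x_N\,\mathbb E\varphi(U) T+3\,\mathbb E\varphi(U) U^{1/2}T+o(1)\le\big(x_N+\kappa\sqrt\theta\big)\,\mathbb E\,T+o(1),\qquad\kappa:=\frac{3\pi}2 .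
\end{equation}
This is the lower bound on the triangle term that replaces the one of Section \ref{sec:nonrandom}. Here $\theta$ is fixed and the $o(1)$ may depend on it.

\subsection{Conclusion}

Let $\bar u=\limsup_Nu_N$. By \eqref{eq:crude}, $\bar u\le1/c$, and we may assume $\bar u>0$. Along a subsequence with $u_N\to\bar u$, \eqref{eq:first} gives $\mathbb E\,T\to\frac12(1-c\bar u)$. The function
\[
z\mapsto\frac{\theta z^2}{\theta+z}=\theta\Big(z-\theta+\frac{\theta^2}{\theta+z}\Big)
\]
is convex on $[0,\infty)$, so Jensen's inequality bounds the left side of \eqref{eq:key} below by $\theta u_N^2/(\theta+u_N)$. In the limit,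
\[
\frac{\theta\bar u^2}{\theta+\bar u}\le\frac12\big(c+\kappa\sqrt\theta\big)(1-c\bar u)\qquad\text{for each fixed }\theta>0 .
\]
Take $\theta=\bar u$:
\begin{equation}\label{eq:final}
\bar u^2\le(c+\kappa\sqrt{\bar u})(1-c\bar u)=\kappa\sqrt{\bar u}+c\,(1-\kappa\bar u^{3/2})-c^2\bar u .
\end{equation}
If $\bar u^{3/2}>\kappa$, then $\kappa\bar u^{3/2}>\kappa^2>1$, so the right side of \eqref{eq:final} is smaller than $\kappa\sqrt{\bar u}$ and $\bar u^{3/2}<\kappa$, a contradiction. Hence $\bar u\le\kappa^{2/3}=K$ for every $c>0$. Together with $\bar u\le1/c$ this is the bound of the theorem. Finally, $K<2.82$ because $2.82^3>22.4>\kappa^2$. \qed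

\section{Proof of Theorem \ref{thm:compl}}

\subsection*{(a) Moments}

Proposition \ref{prop:identity} with $\varphi=1$, $n=2$, $g=y_{12}^{2k-1}$, in which we rename $s$ as $3$, gives
\[
x_N\,\nu(y_{12}^{2k})=(2k-1)\,\nu(y_{12}^{2k-2})-2\,\nu(y_{12}^{2k-1}y_{13}y_{23})+o(1).
\]
The last average is nonnegative. Indeed, let $p=2k-1$ and, for $I=(i_1,\dots,i_p)\in\{1,\dots,N\}^p$, let $\sigma_I=\sigma_{i_1}\cdots\sigma_{i_p}$, so that $y_{12}^p=N^{-2p/3}\sum_I\sigma_I^1\sigma_I^2$. Given $\sigma^3$, the average of $y_{12}^py_{13}y_{23}$ over $\sigma^1$ and $\sigma^2$ is $N^{-2p/3}\sum_I\langle\sigma_I\,y(\sigma,\sigma^3)\rangle^2\ge0$, where the average is over $\sigma$. Hence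
\begin{equation}\label{eq:recursion}
x_N\,\nu(y_{12}^{2k})\le(2k-1)\,\nu(y_{12}^{2k-2})+o(1),
\end{equation}
and by induction $\limsup_N\nu(y_{12}^{2k})\le(2k-1)!!\,c^{-k}$. Since $N(1-\beta_N^2)R_{1,2}^2=x_Ny_{12}^2$ and $x_N\to c$, this is (a).

\subsection*{(b) The lower bound}

The upper bounds are Theorem \ref{thm:main}. By \eqref{eq:second} with $\varphi=1$, $Q\ge0$, the Cauchy--Schwarz inequality, and \eqref{eq:recursion} with $k=2$,
\[
x_N\,\mathbb E\,T\le\nu(y_{13}^2y_{23}^2)+o(1)\le\nu(y_{12}^4)+o(1)\le\frac{3u_N}{x_N}+o(1).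
\]
Since $u_N$ is bounded and $x_N\to c$, we get $\mathbb E\,T\le3u_N/c^2+o(1)$. Inserting this into \eqref{eq:first} gives $1\le cu_N+6u_N/c^2+o(1)$, that is, $\liminf_Nu_N\ge c^2/(c^3+6)=c^{-1}(1+6c^{-3})^{-1}$.

\subsection*{(c) The tail of $U$}

The function $z\mapsto\theta z^2/(\theta+z)$ is increasing on $[0,\infty)$, so it is at least $\theta^2/2$ on $[\theta,\infty)$. Thus \eqref{eq:key} and $\limsup_N\mathbb E\,T\le\frac12$ give
\[
\limsup_N\mathbb P(U_N\ge\theta)\le(c+\kappa\sqrt\theta)\,\theta^{-2}.
\]
If $c\le\kappa\sqrt\theta$, this is at most $2\kappa\,\theta^{-3/2}=3\pi\,\theta^{-3/2}$. If $c>\kappa\sqrt\theta$, Markov's inequality and \eqref{eq:crude} give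
\[
\limsup_N\mathbb P(U_N\ge\theta)\le\frac1{c\theta}\le\frac1\kappa\,\theta^{-3/2}\le3\pi\,\theta^{-3/2}.
\]

Let $1\le p<3/2$. Then $\mathbb E\,U_N^p=\int_0^\infty p\,\theta^{p-1}\,\mathbb P(U_N\ge\theta)\,d\theta$. By Jensen's inequality $\mathbb E\,U_N^2\le\nu(y_{12}^4)$, which is bounded, say by $C_0$. So the integrand is at most $p\,\theta^{p-1}\min(1,C_0\theta^{-2})$, which is integrable since $p<2$. By the reverse Fatou lemma,
\[
\limsup_N\mathbb E\,U_N^p\le\int_0^\infty p\,\theta^{p-1}\limsup_N\mathbb P(U_N\ge\theta)\,d\theta\le K_p ,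
\]
and $K_p<\infty$ because $p<3/2$. The constant $C_0$ may depend on $c$, but it serves only to exchange limit and integral.

\subsection*{(d) Uniformity}

For an integer $m\ge1$ let
\[
S_N(m)=\sup\{N^{2/3}\nu_\beta(R_{1,2}^2):\ \beta\ge0,\ \tfrac1m\le N^{1/3}(1-\beta^2)\le m\}\qquad(\sup\emptyset=0).
\]
We claim that $\limsup_NS_N(m)\le K$ for each $m$. Otherwise there are $\eta>0$, an infinite set of integers $N$, and for each of them some $\beta_N\ge0$ with $x_N\in[\frac1m,m]$ and $N^{2/3}\nu_{\beta_N}(R_{1,2}^2)\ge K+\eta$. Passing to an infinite subset, we may assume that $x_N\to c\in[\frac1m,m]$ along it. For all $N$ outside this subset set $\beta_N^2=\max(0,1-cN^{-1/3})$. This defines a full sequence with $x_N\to c$ and $\limsup_NN^{2/3}\nu(R_{1,2}^2)\ge K+\eta$, which contradicts Theorem \ref{thm:main}.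

Choose integers $N_1<N_2<\cdots$ such that $S_N(m)\le K+\frac1m$ for $N\ge N_m$. Put $\delta_N=1/m$ for $N_m\le N<N_{m+1}$ and $\delta_N=1$ for $N<N_1$. Then $\delta_N\downarrow0$, and for $N_m\le N<N_{m+1}$ the supremum in (d) is $S_N(m)\le K+\frac1m$. This proves (d). \qed

\begin{thebibliography}{9}
\bibitem{Talagrand} Michel Talagrand, ``Michel Talagrand'' (as printed: MICHEL TALAGRAND),\\ \url{http://ndl.ethernet.edu.et/bitstream/123456789/72496/1/542.pdf}
\end{thebibliography}

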